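# Transitive factorizations into transpositions and the faces of a transportation polytope

## 1. Cutting a bipartite graph at its smallest minimizer

Fix positive integers $\lambda_1,\dots,\lambda_k$ with sum $n$. Think of $k$ rows, where row $i$ carries a demand $\lambda_i$. For $S\subseteq[k]=\{1,\dots,k\}$ put $\lambda(S)=\sum_{i\in S}\lambda_i$. Let $B$ be a finite set of columns. A subset $G\subseteq S\times B$ is a bipartite graph between the rows in $S$ and the columns in $B$. For $A\subseteq S$ put
$$N_G(A)=\{j\in B:\ (i,j)\in G\text{ for some }i\in A\},\qquad f_G(A)=|N_G(A)|-\lambda(A).$$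
So $f_G(A)$ compares the number of columns that the rows in $A$ can reach with their total demand, and $f_G(\emptyset)=0$. Everything in this talk comes from cutting $G$ at the smallest set $A$ where $f_G$ is minimal.

**Why there is a smallest one.** We have $N_G(A\cup A')=N_G(A)\cup N_G(A')$ and $N_G(A\cap A')\subseteq N_G(A)\cap N_G(A')$, while $\lambda$ is additive. Hence
$$f_G(A\cup A')+f_G(A\cap A')\le f_G(A)+f_G(A').$$
If $A$ and $A'$ both attain the minimum $\mu$ of $f_G$, the right side is $2\mu$ and both terms on the left are at least $\mu$, so $A\cap A'$ attains the minimum too. The intersection of all minimizers is therefore a minimizer, contained in every other one.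

**Example 1.** Let $\lambda=(2,1)$, $S=\{1,2\}$, $B=\{1,2,3\}$ and $G=\{(1,1),(2,1),(2,2),(2,3)\}$. Then $f_G(\emptyset)=0$, $f_G(\{1\})=1-2=-1$, $f_G(\{2\})=3-1=2$, $f_G(\{1,2\})=3-3=0$. The smallest minimizer is $S_1=\{1\}$, and it reaches $B_1=\{1\}$. The rest is $S_2=\{2\}$, $B_2=\{2,3\}$. No edge joins $S_1$ to $B_2$, as always. The edge $(2,1)$ goes from $S_2$ back to $B_1$.

The two parts of such a cut have opposite characters, which we now name.

**Definition.** For $S\subseteq[k]$ and a finite set $B$:

* $\mathcal L(S,B)$ is the set of $G\subseteq S\times B$ with $N_G(S)=B$ and $f_G(A)>f_G(S)$ for all $A\subsetneq S$;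
* $\mathcal R(S,B)$ is the set of $G\subseteq S\times B$ with $f_G(A)\ge 0$ for all $A\subseteq S$.

Fix a real number $t>0$, put $Q_i=e^{t\lambda_i}$, and give $G$ the weight $w(G)=\prod_{(i,j)\in G}(Q_i-1)$. Let $L(S,b)$ and $R(S,b)$ be the sums of $w(G)$ over $\mathcal L(S,[b])$ and $\mathcal R(S,[b])$. Clearly any $b$-element set $B$ gives the same sums.

Note that $L(\emptyset,0)=R(\emptyset,0)=1$. Two sign facts are built into the definition.

$$\text{If }(S,b)\neq(\emptyset,0)\text{ and }L(S,b)\ne0,\text{ then }b<\lambda(S). \tag{1}$$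
Indeed if $S=\emptyset$ then $N_G(S)=\emptyset$ forces $b=0$; so $S\ne\emptyset$, and for $G\in\mathcal L(S,[b])$ we get $b-\lambda(S)=f_G(S)<f_G(\emptyset)=0$.
$$\text{If }R(S,b)\ne0,\text{ then }b\ge\lambda(S). \tag{2}$$
Take $A=S$: then $b\ge|N_G(S)|\ge\lambda(S)$.

**Example 2.** One row, $S=\{1\}$. For $G\in\mathcal L(S,[b])$ the row must be joined to all $b$ columns and $b<\lambda_1$, so $L(S,b)=(Q_1-1)^b$ if $b<\lambda_1$ and $0$ otherwise. And $R(S,b)=\sum_{j\ge\lambda_1}\binom bj(Q_1-1)^j$. Two rows, $\lambda=(2,1)$, $b=2$: here $f_G(S)=-1$, so $\mathcal L(\{1,2\},[2])$ asks for $|N_G(\{1\})|\ge2$ and $|N_G(\{2\})|\ge1$. There are three such graphs, and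
$$L(\{1,2\},2)=(Q_1-1)^2\bigl(2(Q_2-1)+(Q_2-1)^2\bigr)=(e^{2t}-1)^2(e^{2t}-1)=(e^{2t}-1)^3. \tag{3}$$

**Lemma 1.** For all $S\subseteq[k]$ and $b\ge0$,
$$\prod_{i\in S}Q_i^{\,b}=\sum_{\substack{S=S_1\sqcup S_2\\ b_1+b_2=b}}\binom b{b_1}\,L(S_1,b_1)\,R(S_2,b_2)\prod_{i\in S_2}Q_i^{\,b_1}.$$

*Proof.* The left side is $\sum_{G\subseteq S\times[b]}w(G)$, because each potential edge $(i,j)$ contributes $1+(Q_i-1)=Q_i$. Put $B=[b]$. We show that graphs $G\subseteq S\times B$ correspond bijectively to the following data, via $G=G_1\cup G_2\cup G_{21}$: decompositions $S=S_1\sqcup S_2$ and $B=B_1\sqcup B_2$, graphs $G_1\in\mathcal L(S_1,B_1)$ and $G_2\in\mathcal R(S_2,B_2)$, and an arbitrary $G_{21}\subseteq S_2\times B_1$. The lemma follows by summing weights: $\binom b{b_1}$ counts the choices of $B_1$, and summing over $G_{21}$ gives $\prod_{i\in S_2}Q_i^{b_1}$.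

**Step 1: from $G$ to data.** This step shows that the cut has the stated properties. Let $S_1$ be the smallest minimizer of $f_G$, let $B_1=N_G(S_1)$, let $S_2,B_2$ be the complements, and restrict $G$ to $S_1\times B_1$, $S_2\times B_2$, $S_2\times B_1$. There are no edges in $S_1\times B_2$. By construction $N_{G_1}(S_1)=B_1$. For $A\subseteq S_1$ we have $N_G(A)\subseteq B_1$, so $f_{G_1}(A)=f_G(A)$. If $A\subsetneq S_1$, then $A$ is not a minimizer (every minimizer contains $S_1$), so $f_{G_1}(A)>f_{G_1}(S_1)$. Thus $G_1\in\mathcal L(S_1,B_1)$. For $A\subseteq S_2$ we have $N_G(S_1\cup A)=B_1\sqcup N_{G_2}(A)$, so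
$$f_G(S_1)\le f_G(S_1\cup A)=f_G(S_1)+f_{G_2}(A),$$
that is, $f_{G_2}(A)\ge0$. Thus $G_2\in\mathcal R(S_2,B_2)$.

**Step 2: from data to $G$.** This step shows that the cut of $G_1\cup G_2\cup G_{21}$ returns the data we started from. There are no edges in $S_1\times B_2$, so $N_G(S_1)=N_{G_1}(S_1)=B_1$ and $f_G(S_1)=f_{G_1}(S_1)$. For any $A\subseteq S$, $N_G(A)$ contains the disjoint union $N_{G_1}(A\cap S_1)\sqcup N_{G_2}(A\cap S_2)$, so
$$f_G(A)\ge f_{G_1}(A\cap S_1)+f_{G_2}(A\cap S_2)\ge f_{G_1}(A\cap S_1)\ge f_{G_1}(S_1)=f_G(S_1).$$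
So $S_1$ is a minimizer. If $A$ is one, the last inequality is an equality, and $G_1\in\mathcal L(S_1,B_1)$ forces $A\cap S_1=S_1$. So $S_1$ is the smallest minimizer, and the restrictions of $G$ are $G_1,G_2,G_{21}$. The two maps are mutually inverse. $\square$

For one row the lemma says $Q^b=R(\{1\},b)+\sum_{b_1<\lambda_1}\binom b{b_1}(Q-1)^{b_1}$, which is the binomial expansion of $Q^b=(1+(Q-1))^b$ split at $\lambda_1$.

What is this for? We shall count factorizations of a permutation into transpositions that generate a transitive group. These are encoded by one matrix coefficient of operators on Fock space, and the operators carry an energy shift that equals, up to sign, $b-\lambda(S)$. By (1) and (2) the cut separates the parts with $b-\lambda(S)<0$ from those with $b-\lambda(S)\ge0$. After the cut, the matrix coefficient sees a single number, $L([k],n-1)$. And the graphs in $\mathcal L([k],[n-1])$ are the supports of the faces of a transportation polytope. So a count of factorizations becomes a count of faces.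

## 2. Transitive factorizations and transportation polytopes

**Definition.** Let $n\ge2$ and let $\lambda=(\lambda_1,\dots,\lambda_k)\vdash n$ have $k=\ell(\lambda)$ parts. Fix $\sigma\in S_n$ of cycle type $\lambda$. For $g\ge0$ put $m_g=n+k-2+2g$. The Hurwitz number $H_g(\lambda)$ is the number of tuples $(\tau_1,\dots,\tau_{m_g})$ of transpositions in $S_n$ with $\tau_1\cdots\tau_{m_g}=\sigma$ that generate a transitive subgroup. Put
$$\mathcal F(\lambda;t)=\sum_{g\ge0}H_g(\lambda)\frac{t^{m_g}}{m_g!}.$$

Since $H_g(\lambda)\le\binom n2^{m_g}$, this series converges for all $t$. Why only the lengths $m_g$ occur will be checked in Section 5.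

**Definition.** For positive integers $p,q$, the central transportation polytope $T(p,q)$ is the set of real $p\times q$ matrices with nonnegative entries, all row sums $q$ and all column sums $p$. For $\lambda\vdash n$ with $n\ge2$, let $T_\lambda$ be the polytope of nonnegative $k\times(n-1)$ matrices with row sums $(n-1)\lambda_i$ and all column sums $n$. "Face" always means nonempty face, and $T_\lambda$ is a face of itself. For a face $\varphi$, $\operatorname{supp}\varphi$ is the set of entries $(i,j)$ that are not identically $0$ on $\varphi$.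

**Definition.** A $D$-dimensional polytope is simple if every vertex lies on exactly $D$ edges; its polar is then simplicial. Let $f_{i-1}$ be the number of faces with $i$ vertices in the boundary of the polar polytope (with $f_{-1}=1$ for the empty face). The $h$-vector $(h_0,\dots,h_D)$ is defined by
$$\sum_{i=0}^D h_iX^{D-i}=\sum_{i=0}^D f_{i-1}(X-1)^{D-i},$$
and the $h$-polynomial of the simple polytope is $\sum_ih_iX^i$. For a point it is $1$.

**Example 3.** A point of $T(3,2)$ is determined by its first column $(a,b,c)\in[0,2]^3$ with $a+b+c=3$, because the second column is $(2-a,2-b,2-c)$. This is a hexagon. Its polar is a hexagon too, with $f_{-1}=1$, $f_0=f_1=6$, so $(X-1)^2+6(X-1)+6=X^2+4X+1$ and the $h$-polynomial is $1+4X+X^2$.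

When $\gcd(p,q)=1$, $T(p,q)$ is simple of dimension $(p-1)(q-1)$. Since $\gcd(k,kd-1)=1$, this covers $T(k,kd-1)$, and in Section 4 we shall see it again directly. Let $\Phi_{k,d}(X)$ be the $h$-polynomial of $T(k,kd-1)$.

**Theorem A.** For every $n\ge2$ and every $\lambda\vdash n$ with $k$ parts,
$$n!\,\mathcal F(\lambda;t)=e^{-t\binom n2}\sum_{\varphi\text{ face of }T_\lambda}\ \prod_{(i,j)\in\operatorname{supp}\varphi}\bigl(e^{t\lambda_i}-1\bigr),\qquad |\operatorname{supp}\varphi|=\dim\varphi+n+k-2.$$

**Theorem B.** For all positive integers $k,d$ with $n=kd\ge2$,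
$$\mathcal F((d^k);t)=\frac{e^{t\binom n2}}{n!}\,(1-e^{-td})^{n+k-2}\,\Phi_{k,d}(e^{-td}).$$

Theorem B is Conjecture 5 of the text "Research Statement" (https://people.math.umass.edu/~douvropoulos/Research_Statement_Fall_2022.pdf); so the conjecture is true.

Let us test the statements by hand.

**$n=2$.** The only transposition is $(1\,2)$. For $\lambda=(2)$ we need odd length, so $\mathcal F=\sinh t$; Theorem B with $(k,d)=(1,2)$ gives $\frac{e^t}2(1-e^{-2t})$, the same. For $\lambda=(1,1)$ we need even positive length, so $\mathcal F=\cosh t-1$; Theorem B with $(k,d)=(2,1)$, where $T(2,1)$ is a point, gives $\frac{e^t}2(1-e^{-t})^2=\frac12(e^t-2+e^{-t})$, the same.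

**$\lambda=(2,1)$.** In $S_3$ a product of an even number of transpositions is even, and if $\sigma$ is odd then $\tau_1,\dots,\tau_{m-1}$ with $m$ odd can be chosen freely and $\tau_m$ is forced to be an odd permutation, that is, a transposition. So there are $3^{m-1}$ tuples for each odd $m$. Two different transpositions generate $S_3$, so the only nontransitive tuple is $(\sigma,\dots,\sigma)$. Hence
$$\mathcal F((2,1);t)=\sum_{m\text{ odd}}(3^{m-1}-1)\frac{t^m}{m!}=\tfrac13\sinh3t-\sinh t.$$
The polytope $T_{(2,1)}$ consists of the matrices $\begin{pmatrix}a&4-a\\3-a&a-1\end{pmatrix}$ with $1\le a\le3$. It is a segment, with three faces. The ends have supports with three entries, missing $(2,2)$ or $(2,1)$, and the segment itself has full support. These are the three graphs of Example 2, so by (3) the right side of Theorem A is $e^{-3t}(e^{2t}-1)^3=(e^t-e^{-t})^3=8\sinh^3t=2\sinh3t-6\sinh t$. This is $6\mathcal F$, as it should be.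

**$\lambda=(1,1,1)$.** By the same argument there are $3^{m-1}$ tuples with product the identity for each even $m\ge2$, and three of them, with all entries equal, are not transitive. So
$$\mathcal F((1^3);t)=\sum_{m\ge2\text{ even}}(3^{m-1}-3)\frac{t^m}{m!}=\tfrac13\cosh3t-3\cosh t+\tfrac83 .$$
Theorem B says, with $x=e^t$ and Example 3,
$$\tfrac{x^3}{6}(1-x^{-1})^4(1+4x^{-1}+x^{-2})=\frac{(x-1)^4(x^2+4x+1)}{6x^3}=\frac{x^6-9x^4+16x^3-9x^2+1}{6x^3},$$
which is $\frac16(2\cosh3t-18\cosh t+16)$, the same.

These computations used the obvious plan: count all tuples, subtract the nontransitive ones. For $(1^3)$, none of the three terms $\frac13\cosh3t$, $-3\cosh t$, $\frac83$ vanishes at $t=0$, yet the total vanishes to order $4=n+k-2$. The factor $(1-e^{-td})^{n+k-2}$ that Theorem B shows openly appears in this plan only after cancellation, and no face is in sight. We need a way to keep only connected objects before any subtraction.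

## 3. Supports of points of $T_\lambda$

The following lemma turns the right side of Theorem A into $L([k],n-1)$. Note first that for $b=n-1$ and $N_G([k])=[n-1]$ we have $f_G([k])=-1$. So
$$G\in\mathcal L([k],[n-1])\iff N_G([k])=[n-1]\ \text{ and }\ |N_G(A)|\ge\lambda(A)\text{ for all }A\subsetneq[k]. \tag{4}$$

We use Gale's supply–demand theorem: given nonnegative $r_i,c_j$ with equal totals, there is a nonnegative matrix supported in $G$ with row sums $r_i$ and column sums $c_j$ if and only if $\sum_{i\in A}r_i\le\sum_{j\in N_G(A)}c_j$ for all sets $A$ of rows. This is max-flow min-cut for the network source $\to i$ (capacity $r_i$), $i\to j$ for $(i,j)\in G$ (infinite capacity), $j\to$ sink (capacity $c_j$). A finite cut with rows $A$ on the source side must have all of $N_G(A)$ on the source side, so the least capacity with that $A$ is $\sum_{i\notin A}r_i+\sum_{j\in N_G(A)}c_j$. A flow saturating all sources exists if and only if all these are at least $\sum_ir_i$.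

**Lemma 2.** Let $n\ge 2$. A set $G\subseteq[k]\times[n-1]$ is the support of a point of $T_\lambda$ if and only if $G\in\mathcal L([k],[n-1])$. In that case $G$ is connected, as a graph on all $k+n-1$ vertices, and the face $\{x\in T_\lambda:\operatorname{supp}x\subseteq G\}$ has dimension $|G|-(n+k-2)$.

*Proof.* **Step 1: supports satisfy (4).** Let $x\in T_\lambda$ have support $G$. Column sums are positive, so $N_G([k])=[n-1]$. For $A=\emptyset$ there is nothing to show. If $\emptyset\ne A\subsetneq[k]$, the rows in $A$ have total $(n-1)\lambda(A)$, and all this mass lies in the columns $N_G(A)$, whose total is $n|N_G(A)|$. So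
$$|N_G(A)|\ge\lambda(A)-\frac{\lambda(A)}n>\lambda(A)-1,$$
because $\lambda(A)<n$. Being an integer, $|N_G(A)|\ge\lambda(A)$.

**Step 2: every graph satisfying (4) is a support.** We must produce a point that is positive on every edge of $G$, so we reserve a small mass $\varepsilon$ on each edge. For $\varepsilon>0$ put $r_i=(n-1)\lambda_i-\varepsilon\deg_G(i)$ and $c_j=n-\varepsilon\deg_G(j)$. For small $\varepsilon$ these are nonnegative, and both totals are $n(n-1)-\varepsilon|G|$. We check Gale's condition. For $A=\emptyset$ and for $A=[k]$ (where $N_G(A)=[n-1]$) it holds with equality. For any other $A$, at $\varepsilon=0$ the difference is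
$$n|N_G(A)|-(n-1)\lambda(A)\ge n\lambda(A)-(n-1)\lambda(A)=\lambda(A)\ge1,$$
so the condition still holds for small $\varepsilon$; there are finitely many $A$. Take a matrix as in Gale's theorem and add $\varepsilon$ on every edge of $G$. The result lies in $T_\lambda$ and has support exactly $G$.

**Step 3: connectedness.** Let $G$ be the support of $x\in T_\lambda$. All row and column sums are positive, so no vertex is isolated. Let a component have row set $A\ne\emptyset$ and column set $C$. Summing the entries of $x$ in the component by rows and by columns gives $(n-1)\lambda(A)=n|C|$. As $\gcd(n,n-1)=1$, $n$ divides $\lambda(A)$, and $0<\lambda(A)\le n$, so $A=[k]$ and $|C|=n-1$. There is only one component.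

**Step 4: dimension.** The face contains a point $x$ that is positive on all of $G$, so small multiples of any zero-margin matrix supported on $G$ can be added to $x$ inside the face. Its dimension is therefore that of the space of matrices supported on $G$ with all row and column sums zero. These are $k+n-1$ linear conditions on $|G|$ unknowns, and for a connected bipartite graph their rank is one less than the number of vertices. So the dimension is $|G|-(k+n-1)+1$. $\square$

**From faces to graphs.** This remark identifies the sum in Theorem A. The polytope $T_\lambda$ is cut out of an affine space by the inequalities $x_{ij}\ge0$, so each face $\varphi$ is obtained by setting some set $E$ of entries to zero. Let $G=\operatorname{supp}\varphi$. Averaging finitely many points of $\varphi$ gives a point with support $G$. Since $E\cap G=\emptyset$, every point of $T_\lambda$ supported in $G$ lies in $\varphi$; so $\varphi=\{x:\operatorname{supp}x\subseteq G\}$. Conversely, if $G$ is the support of a point, that set is a face with support $G$. So $\varphi\mapsto\operatorname{supp}\varphi$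 is a bijection from faces to supports of points, and Lemma 2 gives $|\operatorname{supp}\varphi|=\dim\varphi+n+k-2$ and
$$L([k],n-1)=\sum_{\varphi}\ \prod_{(i,j)\in\operatorname{supp}\varphi}(e^{t\lambda_i}-1). \tag{5}$$

Both sides of Theorem A are power series in $t$ that converge everywhere, so it is enough to prove it for every real $t>0$. By (5), **Theorem A is therefore equivalent to**
$$n!\,\mathcal F(\lambda;t)=e^{-t\binom n2}\,L([k],n-1)\qquad(t>0). \tag{6}$$
Sections 5 to 8 prove (6). Before that we finish the geometry.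

## 4. Equal parts and the $h$-polynomial

*Proof of Theorem B from Theorem A.* Let $\lambda=(d^k)$, $n=kd\ge2$.

**Step 1: the polytope.** $T_\lambda$ has row sums $(n-1)d$ and column sums $kd$, and $T(k,n-1)$ has row sums $n-1$ and column sums $k$. So $T_\lambda=d\cdot T(k,n-1)$, with the same faces. By (4) the full graph lies in $\mathcal L([k],[n-1])$, because $\lambda(A)\le n-1$ for $A\subsetneq[k]$; so the dimension is
$$D=k(n-1)-(n+k-2)=(k-1)(n-2).$$
Simplicity is also visible here, for any $\lambda$: a vertex has a support $T$ with $n+k-2$ elements, the condition (4) survives adding edges, so the polytope edges at this vertex are the faces with supports $T\cup\{e\}$, one for each of the $k(n-1)-(n+k-2)=D$ entries $e\notin T$.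

**Step 2: the $h$-polynomial as a sum over faces.** In the definition of the $h$-vector, polar faces with $i$ vertices correspond to faces $\varphi$ of the simple polytope with $\dim\varphi=D-i$ (the empty one to the whole polytope). So $\sum_ih_iX^{D-i}=\sum_\varphi(X-1)^{\dim\varphi}$. The Dehn–Sommerville equations $h_i=h_{D-i}$ say that the left side equals $\sum_ih_iX^i$. Hence
$$\Phi_{k,d}(X)=\sum_\varphi(X-1)^{\dim\varphi},\qquad \Phi_{k,d}(X)=X^D\,\Phi_{k,d}(X^{-1}).$$
For $D=0$ both are trivial.

**Step 3: substitution.** All $\lambda_i$ equal $d$, so Theorem A reads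
$$n!\,\mathcal F((d^k);t)=e^{-t\binom n2}\sum_\varphi(e^{td}-1)^{\dim\varphi+n+k-2}=e^{-t\binom n2}(e^{td}-1)^{n+k-2}\,\Phi_{k,d}(e^{td}).$$
Insert $e^{td}-1=e^{td}(1-e^{-td})$ and $\Phi_{k,d}(e^{td})=e^{tdD}\Phi_{k,d}(e^{-td})$. The exponential prefactor has exponent
$$-t\tbinom n2+td(n+k-2+D)=-t\tbinom n2+td\,k(n-1)=-t\tbinom n2+tn(n-1)=t\tbinom n2.$$
This is Theorem B. $\square$

**The same with signs.** All $m_g\equiv n+k\pmod 2$, so $\mathcal F(\lambda;-t)=(-1)^{n+k}\mathcal F(\lambda;t)$. Replacing $t$ by $-t$ in Theorem A gives, for every $\lambda\vdash n$,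
$$\mathcal F(\lambda;t)=\frac{e^{t\binom n2}}{n!}\sum_\varphi(-1)^{\dim\varphi}\prod_{(i,j)\in\operatorname{supp}\varphi}(1-e^{-t\lambda_i}).$$

## 5. A vacuum expectation that counts factorizations

**Fock space.** Let $\mathscr F$ be the real vector space of finite linear combinations of the semi-infinite wedges
$$v_\mu=\underline{\mu_1-\tfrac12}\wedge\underline{\mu_2-\tfrac32}\wedge\underline{\mu_3-\tfrac52}\wedge\cdots,\qquad\mu\text{ a partition}.$$
Think of particles at positions in $\mathbb Z+\frac12$; in the vacuum $v_\emptyset$ all negative positions are occupied. The operator $\psi_i$ wedges with $\underline i$ on the left, and $\psi_j^*$ is its adjoint, which removes $\underline j$. For $i\neq j$ put $E_{ij}=\psi_i\psi_j^*$: it replaces $\underline j$ by $\underline i$ and gives $0$ if $j$ is empty or $i$ is occupied. Put $E_{mm}=\psi_m\psi_m^*-[m<0]$, which acts on a basis wedge by the number $[m\text{ occurs}]-[m<0]$. The energy of $v_\mu$ is $|\mu|$, the total displacement from the vacuum. From $\psi_i\psi_j^*+\psi_j^*\psi_i=\delta_{ij}$ and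 the anticommutation of the $\psi$'s and of the $\psi^*$'s,
$$\psi_i\psi_j^*\psi_p\psi_l^*=\delta_{jp}\psi_i\psi_l^*-\psi_i\psi_p\psi_j^*\psi_l^*,\qquad \psi_p\psi_l^*\psi_i\psi_j^*=\delta_{il}\psi_p\psi_j^*-\psi_p\psi_i\psi_l^*\psi_j^*,$$
and the last terms agree (two sign changes), so
$$[\psi_i\psi_j^*,\psi_p\psi_l^*]=\delta_{jp}\psi_i\psi_l^*-\delta_{il}\psi_p\psi_j^*. \tag{7}$$

**Definition.** Put $\varsigma(x)=e^{x/2}-e^{-x/2}$. For $r\in\mathbb Z$ and real $z$, with $z\neq0$ if $r=0$, let
$$\mathcal E_r(z)=\sum_{m\in\mathbb Z+\frac12}e^{z(m-\frac r2)}E_{m-r,m}+\frac{\delta_{r,0}}{\varsigma(z)},\qquad \alpha_r=\mathcal E_r(0)\ \ (r\ne0).$$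

On a basis vector only finitely many terms are nonzero: for $r\ne0$ we need $m$ occupied and $m-r$ empty; for $r=0$, $m$ must differ from its vacuum state. The operator $\mathcal E_r(z)$ lowers the energy by $r$. In particular $\mathcal E_r(z)v_\emptyset=0$ for $r>0$, and $\mathcal E_0(z)v_\emptyset=\varsigma(z)^{-1}v_\emptyset$.

**Example 4.** $\alpha_{-2}v_\emptyset$: moving $-\frac12$ to $\frac32$ gives $v_{(2)}$; moving $-\frac32$ to $\frac12$ gives $\underline{-\frac12}\wedge\underline{\frac12}\wedge\cdots=-v_{(1,1)}$. So $\alpha_{-2}v_\emptyset=v_{(2)}-v_{(1,1)}$.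

**Lemma 3** (Okounkov–Pandharipande, *Gromov–Witten theory, Hurwitz theory, and completed cycles*, Ann. of Math. 2006). We have
$$[\mathcal E_a(z),\mathcal E_b(w)]=\varsigma(aw-bz)\,\mathcal E_{a+b}(z+w),$$
whenever $z\ne0$ if $a=0$, $w\ne0$ if $b=0$, and $z+w\ne0$ if $a+b=0$.

*Proof.* On a fixed vector all sums below have finitely many nonzero terms. Scalars commute with everything, so they matter only on the right.

*Case $a,b,a+b\ne0$.* By (7), $[E_{p-a,p},E_{m-b,m}]=\delta_{p,m-b}E_{m-a-b,m}-\delta_{m,p-a}E_{p-a-b,p}$. Renaming $p$ as $m$ in the second sum, the commutator is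
$$\sum_m\Bigl(e^{z(m-b-\frac a2)+w(m-\frac b2)}-e^{z(m-\frac a2)+w(m-a-\frac b2)}\Bigr)E_{m-a-b,m}.$$
The exponents are $(z+w)(m-\frac{a+b}2)\pm\frac{aw-bz}2$, with $+$ for the first. This is the claim.

*Case $b=0\ne a$.* By (7), $[E_{m-a,m},E_{pp}]=(\delta_{pm}-\delta_{p,m-a})E_{m-a,m}$, so the term $m$ of $\mathcal E_a(z)$ is multiplied by $e^{wm}-e^{w(m-a)}=e^{w(m-\frac a2)}\varsigma(aw)$. This is the claim. The case $a=0\ne b$ follows by antisymmetry. If $a=b=0$, both sides are $0$.

*Case $b=-a\ne0$.* Both sides are antisymmetric under exchange, so let $a>0$. By (7), $[\psi_{p-a}\psi_p^*,\psi_{m+a}\psi_m^*]$ vanishes unless $m=p-a$. So, writing $m$ for $p$, the commutator is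
$$\sum_me^{(z+w)(m-\frac a2)}\bigl(\psi_{m-a}\psi_{m-a}^*-\psi_m\psi_m^*\bigr)=\sum_me^{(z+w)(m-\frac a2)}\bigl(E_{m-a,m-a}-E_{mm}+[m<a]-[m<0]\bigr).$$
Put $x=z+w\neq0$. The $E$-part is $\sum_m\bigl(e^{x(m+\frac a2)}-e^{x(m-\frac a2)}\bigr)E_{mm}=\varsigma(ax)\sum_me^{xm}E_{mm}$. The constant is $\sum_{0<m<a}e^{x(m-\frac a2)}$, a geometric sum of $a$ terms, equal to $\varsigma(ax)/\varsigma(x)$. Together this is $\varsigma(ax)\mathcal E_0(x)$, and $aw-bz=ax$. $\square$

**The generating function $Z$.** Let $P=\mathbb R[y_1,\dots,y_k]/(y_1^2,\dots,y_k^2)$, $y_S=\prod_{i\in S}y_i$, and let $s$ be a formal variable. For an operator $X$ let $\langle X\rangle$ be the coefficient of $v_\emptyset$ in $Xv_\emptyset$. Put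
$$Z=\Bigl\langle e^{s\alpha_1}\prod_{i=1}^k\bigl(1+y_i\,\mathcal E_{-\lambda_i}(t\lambda_i)\bigr)\Bigr\rangle\in P[[s]].$$
By Lemma 3 the operators $\mathcal E_{-\lambda_i}(t\lambda_i)$ commute, because $-\lambda_i\cdot t\lambda_j+\lambda_j\cdot t\lambda_i=0$. For $S\subseteq[k]$ let $\lambda_S=(\lambda_i)_{i\in S}$, let $\sigma_S$ be a fixed permutation of $\lambda(S)$ points with cycles of lengths $\lambda_i$, labelled by $i\in S$, and let $F_S=\sum_mh_mt^m/m!$, where $h_m$ is the number of $m$-tuples of transpositions in $S_{\lambda(S)}$ with product $\sigma_S$ that generate a transitive group. For $\lambda(S)=1$ only the empty tuple qualifies and $F_S=1$.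

**Lemma 4.** $Z=\exp\Bigl(\sum_{\emptyset\ne S\subseteq[k]}F_S\,y_S\,s^{\lambda(S)}\Bigr)$, and $F_{[k]}=\mathcal F(\lambda;t)$.

*Proof.* **Step 1: $Z$ in terms of characters.** Recall three facts.

* Murnaghan–Nakayama: $\prod_{i\in S}\alpha_{-\lambda_i}v_\emptyset=\sum_\mu\chi^\mu(\lambda_S)v_\mu$, where $\alpha_{-d}$ adds border strips of size $d$ with sign. (Example 4 is the case $\lambda_S=(2)$.)
* $\alpha_1v_\mu$ is the sum of all $v_{\mu\setminus\square}$, so the coefficient of $v_\emptyset$ in $\alpha_1^Nv_\mu$, for $|\mu|=N$, is the number $f^\mu=\chi^\mu(1)$ of standard tableaux.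
* $\mathcal F_2=\sum_m\frac{m^2}2E_{mm}$ satisfies $\mathcal F_2v_\mu=c(\mu)v_\mu$, where $c(\mu)$ is the sum of the contents of the boxes of $\mu$. Indeed row $i$ contributes $\frac12\bigl[(\mu_i-i+\frac12)^2-(-i+\frac12)^2\bigr]=\frac12\mu_i(\mu_i-2i+1)=\sum_{j=1}^{\mu_i}(j-i)$.

Conjugation by $e^{t\mathcal F_2}$ multiplies $E_{m+d,m}$ by $e^{\frac t2[(m+d)^2-m^2]}=e^{td(m+\frac d2)}$, so $e^{t\mathcal F_2}\alpha_{-d}e^{-t\mathcal F_2}=\mathcal E_{-d}(td)$. As $\mathcal F_2v_\emptyset=0$,
$$\prod_{i\in S}\mathcal E_{-\lambda_i}(t\lambda_i)v_\emptyset=e^{t\mathcal F_2}\prod_{i\in S}\alpha_{-\lambda_i}v_\emptyset=\sum_\mu\chi^\mu(\lambda_S)e^{tc(\mu)}v_\mu .$$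
Apply $e^{s\alpha_1}$ and take the coefficient of $v_\emptyset$:
$$Z=\sum_{S\subseteq[k]}y_Ss^{\lambda(S)}D_S,\qquad D_S=\frac1{N!}\sum_{\mu\vdash N}f^\mu\chi^\mu(\lambda_S)e^{tc(\mu)},\quad N=\lambda(S).$$

**Step 2: $D_S$ counts all tuples.** Let $C$ be the sum of all transpositions in the group algebra of $S_N$. It acts on the irreducible module $\mu$ by the scalar $c(\mu)$. The coefficient of $\sigma_S$ in $C^m$ is $\frac1{N!}$ times the trace of $C^m\sigma_S^{-1}$ on the regular representation, that is, $\frac1{N!}\sum_\mu f^\mu c(\mu)^m\chi^\mu(\lambda_S)$. So $D_S=\sum_mM_mt^m/m!$, where $M_m$ is the number of all $m$-tuples of transpositions with product $\sigma_S$.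

**Step 3: the exponential.** The group generated by a tuple contains $\sigma_S$, so its orbits are unions of cycles of $\sigma_S$ and define a set partition $\pi$ of $S$. The transpositions inside the orbit of a block $U$ form a transitive factorization of $\sigma_U$, these factorizations are independent, and they may be interleaved arbitrarily; interleaving is multiplication of exponential generating functions. So $D_S=\sum_\pi\prod_{U\in\pi}F_U$. Since $y_Uy_{U'}=0$ when $U\cap U'\neq\emptyset$, the $j$-th term of the exponential series in the lemma is the sum over set partitions with $j$ blocks. This is the first claim.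

**Step 4: possible lengths.** We check that a transitive $m$-tuple with product $\sigma$ has $m=m_g$ for some $g\ge0$. Multiply the transpositions one at a time, starting at the identity. Each step joins two cycles or cuts one. With $j$ joins, $k=n-j+(m-j)$, so $m=2j+k-n$. The orbits of the group generated so far go from $n$ in number to $1$, and a step decreases this number by at most $1$. A step that merges two orbits uses points in different orbits, hence in different cycles of the current product, so it is a join. Hence $j\ge n-1$ and $m=n+k-2+2(j-n+1)$. $\square$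

So $\mathcal F(\lambda;t)$ is the coefficient of $y_{[k]}s^n$ in $\log Z$. The question is how to take this logarithm without losing sight of everything.

## 6. Commuting row by row: one row, two rows, and the obstacle

The natural way to compute $Z$ is to push $e^{s\alpha_1}$ to the right, where it disappears, since $e^{s\alpha_1}v_\emptyset=v_\emptyset$. For $z\ne0$, Lemma 3 gives $[\alpha_1,\mathcal E_r(z)]=\varsigma(z)\mathcal E_{r+1}(z)$, so
$$Z=\Bigl\langle\prod_{i=1}^k(1+y_iA_i)\Bigr\rangle,\qquad A_i=e^{s\alpha_1}\mathcal E_{-\lambda_i}(t\lambda_i)e^{-s\alpha_1}=\sum_{b\ge0}\frac{(s\,\varsigma(t\lambda_i))^b}{b!}\,\mathcal E_{b-\lambda_i}(t\lambda_i).$$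

**One row.** $\langle A_1\rangle$ sees only $b=\lambda_1=n$, so $F_{(n)}=\frac{\varsigma(tn)^n}{n!}\cdot\frac1{\varsigma(tn)}=\frac1{n!}\varsigma(tn)^{n-1}=\frac1{n!}e^{-t\binom n2}(e^{tn}-1)^{n-1}$. By Example 2 this is (6) for $k=1$.

**Two rows.** In $\langle A_1A_2\rangle-\langle A_1\rangle\langle A_2\rangle$ only the terms $\mathcal E_a(t\lambda_1)\mathcal E_{-a}(t\lambda_2)$ with $a>0$ survive: for $a<0$ the right factor kills $v_\emptyset$, and $a=0$ is the product of expectations. For $a>0$, $\langle\mathcal E_a\mathcal E_{-a}\rangle=\langle[\mathcal E_a,\mathcal E_{-a}]\rangle=\varsigma(atn)/\varsigma(tn)$. Hence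
$$\mathcal F((\lambda_1,\lambda_2);t)=\sum_{a=1}^{\lambda_2}\frac{\varsigma(t\lambda_1)^{\lambda_1+a}\,\varsigma(t\lambda_2)^{\lambda_2-a}}{(\lambda_1+a)!\,(\lambda_2-a)!}\cdot\frac{\varsigma(atn)}{\varsigma(tn)} .$$
With rows in the order $(2,1)$ this is the single term $\varsigma(2t)^3/3!$, which is right. With rows in the order $(1,2)$ it is
$$\frac{\varsigma(t)^2\varsigma(2t)}{2}+\frac{\varsigma(t)^3}{6}\cdot\frac{\varsigma(6t)}{\varsigma(3t)} .$$
The two agree: with $p=\varsigma(t)$ and $q=e^{t/2}+e^{-t/2}$ we have $\varsigma(2t)=pq$ and $\varsigma(6t)/\varsigma(3t)=e^{3t/2}+e^{-3t/2}=q^3-3q$, so the second expression is $p^3\bigl(\frac q2+\frac{q^3-3q}6\bigr)=\frac{p^3q^3}6$.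

Here the approach stops being useful. The formula depends on the order of the rows, though the answer does not; its terms are one or two in number and do not list the three faces of the segment $T_{(2,1)}$; and a quotient of $\varsigma$'s appears that is not a product of factors $e^{t\lambda_i}-1$. The cause is clear: each $A_i$ contains operators of both signs of energy shift, and the product is sorted by rows. For three or more rows one has to commute again and again. The vacuum, however, wants the product sorted by the sign of the shift: nonnegative $r$ on the right, where $\mathcal E_r$ acts on $v_\emptyset$ by a scalar, and negative $r$ on the left.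

To sort the whole product in one stroke, note what Lemma 3 says about the operators that occur in this calculation. They are of the form $\mathcal E_{b-\lambda(S)}(t\lambda(S))$, and the structure constant of two of them is
$$\varsigma\bigl((b-\lambda(S))\,t\lambda(S')-(b'-\lambda(S'))\,t\lambda(S)\bigr)=\varsigma\bigl(t(b\lambda(S')-b'\lambda(S))\bigr), \tag{8}$$
the commutator of a much simpler algebra, in which Lemma 1 is a statement about products.

## 7. A quantum torus and a factorization by the sign of the index

**Definition.** Let $\hat{\mathcal A}$ be the space of formal series $\sum c_{S,b}\,e_{(S,b)}$ with $S\subseteq[k]$, $b\ge0$, $c_{S,b}\in\mathbb R$, and product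
$$e_{(S,b)}e_{(S',b')}=\begin{cases}e^{\frac t2(b\lambda(S')-b'\lambda(S))}\,e_{(S\sqcup S',\,b+b')}&\text{if }S\cap S'=\emptyset,\\0&\text{otherwise.}\end{cases}$$

The exponent is additive in each argument, so the product is associative; the unit is $e_{(\emptyset,0)}$. The algebra is graded by $|S|+b$ and complete. Let $\mathfrak m$ be the ideal of series with zero coefficient at $e_{(\emptyset,0)}$; exponentials of elements of $\mathfrak m$ and logarithms of elements of $1+\mathfrak m$ make sense. Exchanging factors changes the sign of the exponent, so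
$$[e_{(S,b)},e_{(S',b')}]=\varsigma\bigl(t(b\lambda(S')-b'\lambda(S))\bigr)\,e_{(S\sqcup S',\,b+b')}\quad\text{or}\quad0 \tag{9}$$
according to whether $S\cap S'$ is empty or not.

Put $v=e_{(\emptyset,1)}$, $u_i=e_{(\{i\},0)}$, $u_S=\prod_{i\in S}u_i$. Then the $u_i$ commute, $u_i^2=0$, $u_S=e_{(S,0)}$, $v^b=e_{(\emptyset,b)}$, and
$$u_Sv^b=e^{-\frac t2b\lambda(S)}\,e_{(S,b)},\qquad v^bu_S=e^{\frac t2b\lambda(S)}\,e_{(S,b)}=\Bigl(\prod_{i\in S}Q_i^{\,b}\Bigr)u_Sv^b. \tag{10}$$
For example, with $\lambda=(1,1)$: $u_1u_2=u_2u_1=e_{(\{1,2\},0)}$, and $vu_1=e^tu_1v$.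

**Proposition 5.** Put $\widehat L=\sum_{S,b}L(S,b)\,u_Sv^b/b!$ and $\widehat R=\sum_{S,b}R(S,b)\,u_Sv^b/b!$. Then
$$e^v\,e^{u_1+\cdots+u_k}=\widehat L\,\widehat R. \tag{11}$$

*Proof.* Since the $u_i$ commute and square to zero, $e^{u_1+\cdots+u_k}=\prod_i(1+u_i)=\sum_Su_S$. By (10) the left side is $\sum_{S,b}\bigl(\prod_{i\in S}Q_i^b\bigr)u_Sv^b/b!$. On the right, products with $S_1\cap S_2\ne\emptyset$ vanish, and for disjoint $S_1,S_2$ we have $u_{S_1}v^{b_1}u_{S_2}v^{b_2}=\bigl(\prod_{i\in S_2}Q_i^{b_1}\bigr)u_{S_1\sqcup S_2}v^{b_1+b_2}$. So the coefficient of $u_Sv^b/b!$ on the right is the right side of Lemma 1. $\square$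

Call $b-\lambda(S)$ the *index* of $e_{(S,b)}$. It is additive under products. By (1), all terms of $\widehat L$ other than the constant term $1$ have negative index; hence $\log\widehat L\in\mathfrak m$ involves only negative indices. By (2), $\widehat R\in1+\mathfrak m$ involves only indices $\ge0$; hence so does $\log\widehat R\in\mathfrak m$. So (11) is the sorting by sign that Section 6 asked for.

**One coefficient of the logarithm.** We shall need the terms of index $-1$ in $\log\widehat L$. Let $\ell_S$, for $S\ne\emptyset$, be the coefficient of $e_{(S,\lambda(S)-1)}$ in $\log\widehat L=\sum_{j\ge1}\frac{(-1)^{j-1}}j(\widehat L-1)^j$. Products of $j\ge2$ factors of negative index have index at most $-2$. So only $j=1$ contributes, and by (10)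
$$\ell_S=e^{-\frac t2\lambda(S)(\lambda(S)-1)}\,\frac{L(S,\lambda(S)-1)}{(\lambda(S)-1)!}. \tag{12}$$
Taking the logarithm costs nothing at this index. There is no subtraction.

## 8. Energy one

**Step 1: transporting (11) to Fock space.** This step uses that (8) and (9) agree. Define a linear map $\rho:\mathfrak m\to(\operatorname{End}(\mathscr F)\otimes P)[[s]]$ by
$$\rho\Bigl(\sum c_{S,b}\,e_{(S,b)}\Bigr)=\sum c_{S,b}\;y_S\,s^b\,\mathcal E_{b-\lambda(S)}(t\lambda(S)).$$
It is well defined: for each power of $s$ the sum is finite; if $S=\emptyset$ then $b>0$ and the operator is $\alpha_b$; if $S\ne\emptyset$ then $t\lambda(S)>0$.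

*$\rho$ is a homomorphism of Lie algebras.* By continuity in the grading it suffices to check basis elements. If $S\cap S'\ne\emptyset$, both sides vanish, because $y_Sy_{S'}=0$. If $S\cap S'=\emptyset$, Lemma 3 gives the bracket with the factor (8) and the operator $\mathcal E_{b+b'-\lambda(S\sqcup S')}(t\lambda(S\sqcup S'))$, and (9) gives the same. Lemma 3 applies: for each single operator the condition was just checked, and for the sum, if $S=S'=\emptyset$ then $b+b'>0$, while otherwise $t\lambda(S\sqcup S')>0$.

*Warning.* $\rho$ does not respect associative products. For $\lambda=(1,1)$, $\rho(u_1u_2)=y_1y_2\,\mathcal E_{-2}(2t)$, which sends $v_\emptyset$ to $y_1y_2(e^tv_{(2)}-e^{-t}v_{(1,1)})$, whereas $\rho(u_1)\rho(u_2)$ sends it to $y_1y_2(e^tv_{(2)}+e^{-t}v_{(1,1)})$ by Step 1 of Lemma 4. So we may transport only what is expressed by brackets.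

*Transport.* For $x,x'\in\mathfrak m$, the Baker–Campbell–Hausdorff formula says that $\log(e^xe^{x'})=x+x'+\frac12[x,x']+\cdots$ is a universal series in iterated brackets. In $\hat{\mathcal A}$ it converges in the grading $|S|+b$, and in $(\operatorname{End}(\mathscr F)\otimes P)[[s]]$ it converges in the grading by total degree in $(y,s)$. The map $\rho$ preserves this degree and brackets, so
$$e^{\rho(x)}e^{\rho(x')}=e^{\rho(\log(e^xe^{x'}))}.$$
Apply this to $x=v$, $x'=u_1+\cdots+u_k$ and to $x=\log\widehat L$, $x'=\log\widehat R$. By (11) the two right sides agree. Here $\rho(v)=s\alpha_1$ and $\rho(u_i)=y_i\mathcal E_{-\lambda_i}(t\lambda_i)$; the latter commute and $y_i^2=0$. With $\mathsf L=e^{\rho(\log\widehat L)}$ and $\mathsf R=e^{\rho(\log\widehat R)}$ we get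
$$e^{s\alpha_1}\prod_{i=1}^k\bigl(1+y_i\,\mathcal E_{-\lambda_i}(t\lambda_i)\bigr)=\mathsf L\,\mathsf R. \tag{13}$$

**Step 2: $\mathsf R$ acts on the vacuum by a scalar, and the scalar is $Z$.** An element $e_{(S,b)}$ of index $r$ goes to a multiple of $\mathcal E_r$. In $\log\widehat R$ only $r\ge0$ occurs; $\mathcal E_r$ with $r>0$ kills $v_\emptyset$, and $\mathcal E_0(z)v_\emptyset=\varsigma(z)^{-1}v_\emptyset$. So $\rho(\log\widehat R)v_\emptyset$ is a multiple of $v_\emptyset$, and $\mathsf Rv_\emptyset=r_0v_\emptyset$ for some $r_0\in P[[s]]$. In $\log\widehat L$ only negative indices occur, and these raise the energy, so $\mathsf Lv_\emptyset=v_\emptyset+(\text{terms of energy}\ge1)$. Hence $Z=\langle\mathsf L\mathsf R\rangle=r_0\langle\mathsf L\rangle=r_0$.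

**Step 3: differentiate in $s$ to see energy one.** Differentiating $e^{s\alpha_1}$ in the definition of $Z$ brings down $\alpha_1$ on the left, so
$$\partial_sZ=\langle\alpha_1\mathsf L\mathsf R\rangle=r_0\langle\alpha_1\mathsf L\rangle=Z\,\langle\alpha_1\mathsf L\rangle .$$
Since $\alpha_1$ lowers the energy by one, only the energy-one part of $\mathsf Lv_\emptyset=\sum_j\frac1{j!}\rho(\log\widehat L)^jv_\emptyset$ matters. Each factor raises the energy by at least $1$, so this part comes from $j=1$ and index $-1$ alone. Index $-1$ means $b=\lambda(S)-1$ with $S\ne\emptyset$, so the energy-one part is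
$$\sum_{S\ne\emptyset}\ell_S\,y_S\,s^{\lambda(S)-1}\,\mathcal E_{-1}(t\lambda(S))\,v_\emptyset .$$
In $\mathcal E_{-1}(w)v_\emptyset=\sum_me^{w(m+\frac12)}E_{m+1,m}v_\emptyset$ only $m=-\frac12$ contributes, with coefficient $e^0=1$, so $\mathcal E_{-1}(w)v_\emptyset=v_{(1)}$; and $\alpha_1v_{(1)}=v_\emptyset$. The constant term of $Z$ is $1$, so $\log Z$ is defined and
$$\partial_s\log Z=\sum_{\emptyset\ne S\subseteq[k]}\ell_S\,y_S\,s^{\lambda(S)-1}. \tag{14}$$

**Step 4: comparison.** By Lemma 4, $\partial_s\log Z=\sum_{S\ne\emptyset}\lambda(S)F_S\,y_S\,s^{\lambda(S)-1}$. Comparing the coefficients of $y_{[k]}$ with (14), using $F_{[k]}=\mathcal F(\lambda;t)$ and (12),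
$$n\,\mathcal F(\lambda;t)=\ell_{[k]}=e^{-\frac t2n(n-1)}\,\frac{L([k],n-1)}{(n-1)!}.$$
This is (6). By Section 3, Theorem A is proved, and by Section 4 so is Theorem B. $\blacksquare$

## 9. One term per vertex, and genus zero

Grouping the faces of $T_\lambda$ by their lowest vertex in a generic direction replaces the sum over faces by a sum over vertices with positive terms.

By Lemma 2, the support of a vertex is connected with $n+k-2$ edges on $n+k-1$ vertices, so it is a spanning tree $T$ of the complete bipartite graph $K_{k,n-1}$. We name the vertex by its tree. As in Section 4, for each $e\notin T$ there is a polytope edge at $T$ with support $T\cup\{e\}$.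

**Theorem C.** Let $\lambda\vdash n\ge2$. Choose a linear functional $c$ on $k\times(n-1)$ matrices that is nonconstant on every edge of $T_\lambda$. For a vertex $T$ let $\mathrm{Up}(T)$ be the set of $e\notin T$ such that $c$ increases from the vertex $T$ along the polytope edge with support $T\cup\{e\}$. Then
$$n!\,\mathcal F(\lambda;t)=e^{-t\binom n2}\sum_T\ \prod_{(i,j)\in T}(e^{t\lambda_i}-1)\prod_{(i,j)\in\mathrm{Up}(T)}e^{t\lambda_i},$$
the sum being over the vertices of $T_\lambda$.

*Proof.* **Step 1: the faces at a vertex.** We list the faces containing $T$. Their supports contain $T$, so are of the form $T\cup J$ with $J\cap T=\emptyset$. Conversely the condition (4) is preserved when edges are added, so every such $T\cup J$ is the support of a face; its dimension is $|J|$, and it contains the vertex $T$. The polytope edges at $T$ inside the face $T\cup J$ are those with supports $T\cup\{e\}$, $e\in J$.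

**Step 2: the lowest vertex of a face.** The set where $c$ is minimal on a face is itself a face on which $c$ is constant. It contains no edge, so it is a vertex. Every point of a face lies in the cone spanned at a given vertex by the edges of the face at that vertex; so $T$ is the lowest vertex of $T\cup J$ if and only if $c$ increases along all edges of the face at $T$, that is, if and only if $J\subseteq\mathrm{Up}(T)$.

**Step 3: summation.** Group the sum in Theorem A by lowest vertices and use
$$\sum_{J\subseteq\mathrm{Up}(T)}\ \prod_{(i,j)\in J}(e^{t\lambda_i}-1)=\prod_{(i,j)\in\mathrm{Up}(T)}e^{t\lambda_i}.\qquad\square$$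

**Example 5.** For $\lambda=(2,1)$ let $c$ be the entry $a$ in the matrix of Section 2. The vertex $a=1$ has tree $\{(1,1),(1,2),(2,1)\}$ and $\mathrm{Up}=\{(2,2)\}$; the vertex $a=3$ has tree $\{(1,1),(1,2),(2,2)\}$ and $\mathrm{Up}=\emptyset$. The sum is $(e^{2t}-1)^2(e^t-1)(e^t+1)=(e^{2t}-1)^3$, as before.

**Corollary D.** For every $\lambda\vdash n\ge2$ with $k$ parts,
$$H_0(\lambda)=\frac{(n+k-2)!}{n!}\sum_T\prod_{i=1}^k\lambda_i^{\deg_T(i)},\qquad \sum_T\prod_{i=1}^k\lambda_i^{\deg_T(i)}=n!\,n^{k-3}\prod_{i=1}^k\frac{\lambda_i^{\lambda_i+1}}{\lambda_i!},$$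
the sums being over the vertices of $T_\lambda$. For $\lambda=(d^k)$ with $kd\ge2$,
$$\#\{\text{vertices of }T(k,kd-1)\}=\frac{(kd)!\;k^{k-3}\,d^{\,k-1}}{(d!)^k}.$$

*Proof.* For the first formula take the coefficient of $t^{n+k-2}$ in Theorem C. Each tree has $n+k-2$ edges, so the product over $T$ is $t^{n+k-2}\prod_i\lambda_i^{\deg_T(i)}$ plus higher terms, and all other factors are $1$ at $t=0$. On the left the coefficient is $n!\,H_0(\lambda)/(n+k-2)!$. The second formula follows from the first and Hurwitz's formula
$$H_0(\lambda)=(n+k-2)!\;n^{k-3}\prod_i\frac{\lambda_i^{\lambda_i+1}}{\lambda_i!},$$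
proved in Goulden–Jackson, *Transitive factorisations into transpositions and holomorphic mappings on the sphere*, Proc. AMS 1997. For $\lambda=(d^k)$ every tree contributes $d^{n+k-2}$, and $T_\lambda=d\cdot T(k,kd-1)$, so the number of vertices is
$$\frac{n!\,n^{k-3}}{(d!)^k}\cdot\frac{d^{kd+k}}{d^{kd+k-2}}=\frac{(kd)!\,(kd)^{k-3}d^2}{(d!)^k}=\frac{(kd)!\,k^{k-3}d^{k-1}}{(d!)^k}.\qquad\square$$

For $\lambda=(2,1)$ the two trees of Example 5 contribute $2^2\cdot1$ each, so $H_0=\frac{3!}{3!}\cdot8=8$. This matches $3^{m-1}-1$ at $m=3$ in Section 2. The vertex count gives $6$ for $T(3,2)$, the hexagon of Example 3, also $6$ for $T(2,3)$, and $96$ for $T(4,3)$.
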